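# Real coefficients in a model space: a Blaschke product for which $f$ escapes the real span of $\lambda_n k_n$

## 1. A formal expansion in which every coefficient equals 1

Let $\mathbb{D}=\{|z|<1\}$ and $\mathbb{T}=\{|z|=1\}$, let $\mathbf m$ be normalized Lebesgue measure on $\mathbb{T}$, and let $H^2$ be the Hardy space, seen as a closed subspace of $L^2(\mathbb{T})$ with $(f,g)=\int_{\mathbb{T}} f\bar g\,d\mathbf m$. Fix an infinite Blaschke product
$$B(z)=\prod_{n=1}^\infty \frac{\bar a_n}{|a_n|}\cdot\frac{a_n-z}{1-\bar a_n z}$$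
whose zeros $a_n\in\mathbb{D}\setminus\{0\}$ are simple. These assumptions on $B$ stand throughout. Write
$$A=\{a_n\},\qquad K_B=H^2\ominus BH^2,\qquad k_n=\frac{1}{1-\bar a_n z},\qquad B_n=\frac{B}{B'(a_n)(z-a_n)},$$
and for $f\in K_B$ put $\lambda_n=\lambda_n(f)=(f,B_n)$. The problem, taken from the preprint "A Class Of Interpolating Blaschke Products And Best Approximation In $L^p$ For $p<1$" (http://www.crm.cat/en/Publications/Publications/2002/Preprints/513.pdf), asks: does every $f\in K_B$ lie in the closure of the $\mathbb{R}$-linear span of the functions $\lambda_nk_n$? Only finite sums with real coefficients are allowed before taking the closure.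

The natural first guess is yes. To see why, recall three textbook facts.

1. On $\mathbb{T}$ we have $|B|=1$ a.e., and a function in $H^p$ ($p=1,2,\infty$) that vanishes on $A$ lies in $BH^p$.
2. If $h\in L^1(\mathbb{T})$ and $\int z^jh\,d\mathbf m=0$ for all $j\ge0$, then $h\in H^1_0:=zH^1$.
3. Every $F\in H^1$ is a product $F=F_1F_2$ with $F_1,F_2\in H^2$.

The kernel $k_n$ reproduces values: $(u,k_n)=u(a_n)$ for $u\in H^2$. Hence $(Bu,k_n)=0$, so $k_n\in K_B$. The function $B_n$ is bounded, since the zero of $B$ at $a_n$ cancels the denominator, and $B_n(a_m)=\delta_{mn}$. It lies in $K_B$ too: as $|B|=1$ on $\mathbb{T}$ and $\frac1{z-a_n}=\frac{\bar z}{1-a_n\bar z}$ there, for $u\in H^2$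
$$(B_n,Bu)=\frac1{B'(a_n)}\int\frac{\bar z\,\bar u}{1-a_n\bar z}\,d\mathbf m=\frac1{B'(a_n)}\,\overline{\int\frac{zu}{1-\bar a_nz}\,d\mathbf m}=0 .$$
The two families are biorthogonal:
$$(k_m,B_n)=\overline{B_n(a_m)}=\delta_{mn}.\tag{1}$$
So the $\lambda_n$ are the coefficients of $f$ in the system $\{k_n\}$, and formally $f=\sum_n 1\cdot\lambda_nk_n$. All coefficients in front of the $\lambda_nk_n$ are $1$, and $1$ is real.

**Finite sums.** If $f=\sum_{n\in S}c_nk_n$ with $S$ finite and $c_n\in\mathbb{C}$, then (1) gives $\lambda_n=c_n$ for $n\in S$ and $\lambda_n=0$ otherwise. Thus $f=\sum_{n\in S}\lambda_nk_n$ exactly, and the guess is right for $f$.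

**Two zeros.** For a finite product every $f$ is such a sum. Take $a_1=\frac12$, $a_2=-\frac12$. Then
$$B_1=\frac{15}{16}\cdot\frac{z+\frac12}{1-z^2/4},\qquad B_2=\frac{15}{16}\cdot\frac{\frac12-z}{1-z^2/4},$$
as one checks from $B_i(a_j)=\delta_{ij}$. For $f=k_1+ik_2$ we get $\lambda_1=1$, $\lambda_2=i$, and the real span of $\{k_1,ik_2\}$ contains $f$. This span has real dimension $2$ inside a space of real dimension $4$: it is small, and it depends on $f$.

That dependence is what blocks the most obvious proof. The complex span of $\{k_n\}$ is dense in $K_B$ (a function of $H^2$ orthogonal to all $k_n$ vanishes on $A$, so it is in $BH^2$), and the guess holds on this dense set. But if $f^{(m)}\to f$, with each $f^{(m)}$ in its own real span, nothing follows for $f$, because the span moves with $f$.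

The guess is in fact wrong: Theorem 2 below gives a Blaschke product and an $f\in K_B$ outside the closed real span. With complex coefficients, on the other hand, every $f$ is reached (Section 4).

## 2. Summing the series by multipliers

Density failed for lack of uniformity, so we look for uniformly bounded operators that turn $f$ into finite real sums of the $\lambda_nk_n$. For $\varphi\in H^\infty$ and $f\in K_B$, let $T_\varphi f$ be the orthogonal projection of $\bar\varphi f$ to $H^2$, so that
$$(T_\varphi f,u)=(f,\varphi u)\qquad(u\in H^2),\qquad \|T_\varphi\|\le\|\varphi\|_\infty .$$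
Since $(T_\varphi f,Bu)=(f,B\varphi u)=0$, we have $T_\varphi f\in K_B$. From $(k_n,\varphi u)=\overline{\varphi(a_n)u(a_n)}$ we get $T_\varphi k_n=\overline{\varphi(a_n)}\,k_n$. If $\varphi\in BH^\infty$, then $(f,\varphi u)=0$, so $T_\varphi=0$ on $K_B$. Finally,
$$T_{B_n}f=\lambda_nk_n .\tag{2}$$
Indeed, for $u\in H^2$,
$$B_nu-u(a_n)B_n=B\,\frac{u-u(a_n)}{B'(a_n)(z-a_n)}\in BH^2,$$
so $(f,B_nu)=\overline{u(a_n)}(f,B_n)=\lambda_n(k_n,u)$. Now put
$$X=\operatorname{span}_{\mathbb{R}}\{B_n\}+BH^\infty,\qquad Y=\{\varphi\in H^\infty:\varphi(a_n)\in\mathbb{R}\ \text{for all } n\}.$$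
Then $X\subset Y$. More precisely, $X$ consists of those $\varphi\in Y$ that vanish at all but finitely many $a_n$, because for such $\varphi$ the function $\varphi-\sum\varphi(a_n)B_n$ vanishes on $A$ and so is in $BH^\infty$. By (2), the real span of $\{\lambda_nk_n\}$ is exactly $\{T_\varphi f:\varphi\in X\}$.

**Lemma 1.** If there is a sequence $\varphi_m\in X$ with $\sup_m\|\varphi_m\|_\infty<\infty$ and $\varphi_m(a_n)\to1$ for every $n$, then every $f\in K_B$ is in the closed real span of $\{\lambda_nk_n\}$.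

*Proof.* The operators $T_{\varphi_m}$ are uniformly bounded on $K_B$, and $T_{\varphi_m}k_n=\varphi_m(a_n)k_n\to k_n$. So $T_{\varphi_m}p\to p$ for $p$ in the dense set $\operatorname{span}_{\mathbb{C}}\{k_n\}$, and hence $T_{\varphi_m}f\to f$ for all $f\in K_B$. Each $T_{\varphi_m}f$ is in the real span. $\square$

**Definition (interpolating sequence).** $A$ is *interpolating* if for every bounded sequence $(w_n)$ there is $\varphi\in H^\infty$ with $\varphi(a_n)=w_n$ for all $n$. By the open mapping theorem one can then take $\|\varphi\|_\infty\le C\sup|w_n|$ with $C$ depending only on $A$.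

Example: $\alpha_k=1-2^{-k}$, $k\ge1$. Let $\rho(z,w)=\left|\frac{z-w}{1-\bar wz}\right|$ be the pseudohyperbolic distance. For $j<k$, with $s=2^{-j}$ and $t=2^{-k}$, we have $\rho(\alpha_j,\alpha_k)=\frac{s-t}{s+t-st}\ge\frac{s-t}{s+t}$, so $\prod_{j\ne k}\rho(\alpha_j,\alpha_k)\ge\prod_{d\ge1}\left(\frac{1-2^{-d}}{1+2^{-d}}\right)^2>0$ for all $k$, and Carleson's interpolation theorem applies.

If $A$ is interpolating, choose uniformly bounded $\varphi_m$ with $\varphi_m(a_n)=1$ for $n\le m$ and $0$ for $n>m$. They are in $X$, and Lemma 1 shows that the guess is right for such $A$.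

**The weak\* version.** Bounded sequences are more than we need. Recall that $H^\infty$ is the dual of $E:=L^1/H^1_0$ under $\langle\varphi,[\psi]\rangle=\int\varphi\psi\,d\mathbf m$; this gives its weak\* topology. For example $z^m\to0$ weak\* although $\|z^m\|_\infty=1$, and for $a\in\mathbb{D}$ the evaluation $\varphi\mapsto\varphi(a)=\int\frac{\varphi}{1-a\bar z}\,d\mathbf m$ is weak\* continuous. We write $\delta_a\in E$ for it; its norm in $E$ is $\sup\{|\varphi(a)|:\|\varphi\|_\infty\le1\}=1$. In particular $Y$ is weak\* closed. If a net $\varphi_\iota\in X$ tends weak\* to $1$, then for $f,g\in K_B$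
$$(T_{\varphi_\iota}f,g)=\overline{\int\varphi_\iota\, g\bar f\,d\mathbf m}\longrightarrow(f,g),$$
so $T_{\varphi_\iota}f\to f$ weakly, and $f$ is in the closed real span, which is weakly closed.

This is as far as the multiplier approach goes by itself. Two things are missing. If $1$ is not in the weak\* closure of $X$, it is not clear that some $f$ fails. And we do not know whether that can happen. The next section states the answers.

## 3. Good and bad Blaschke products

**Definition (good, bad, witness).** Let $V_f$ be the closed real span of $\{\lambda_nk_n\}$. Call $f\in K_B$ *good* if $f\in V_f$ and *bad* otherwise. Call $B$ (and its zero set $A$) *good* if every $f\in K_B$ is good, and *bad* otherwise. A *witness* against $B$ is a weak\* continuous $\mathbb{C}$-linear functional $L$ on $H^\infty$ with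
$$L(BH^\infty)=0,\qquad L(B_n)\in\mathbb{R}\ \text{ for all }n,\qquad L(1)\notin\mathbb{R}.$$

**Theorem 1 (criterion).** The following are equivalent:
(a) $B$ is good;
(b) there is no witness against $B$;
(c) $1$ is in the weak\* closure of $X$;
(d) the weak\* closure of $X$ is $Y$.

**Definition (model family).** Let $\alpha_k=1-2^{-k}$ $(k\ge1)$, $r=\frac18$, $\tau_k(w)=\frac{w+\alpha_k}{1+\alpha_kw}$. Let $N_k\ge1$ be integers with $\sum N_k2^{-k}<\infty$. Put $A_k=\{\tau_k(re^{2\pi ij/N_k}):0\le j<N_k\}$ and $A=\bigcup_kA_k$.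

So $A_k$ consists of $N_k$ points on the pseudohyperbolic circle of radius $\frac18$ about $\alpha_k$. With $N_k=1$ there is one zero near each $\alpha_k$; the interesting case is $N_k\to\infty$.

**Theorem 2 (negative answer).** If $\sum_k2^{-N_k/2}<\infty$ (for example $N_k=2k$), the Blaschke product with zero set $A$ is bad.

**Theorem 3.**
1. If $B$ is bad, the bad $f$ form a dense $F_\sigma$ set of first category in $K_B$, and there is a bad $f$ with all $\lambda_n\ne0$.
2. If $A\subset A'$ are zero sets of Blaschke products (simple zeros) and $A$ is bad, then $A'$ is bad.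
3. $B$ is good if $A$ is an interpolating sequence, or if $A$ lies on a hyperbolic geodesic of $\mathbb{D}$.
4. In the model family there is an absolute constant $C$ such that, with $N_k^*=\sum_jN_j2^{-|j-k|}$, $B$ is good if $\sum_ke^{-CN_k^*}=\infty$. Hence for $N_k=\lceil c\log(k+1)\rceil$, $B$ is good for all sufficiently small $c>0$ and bad for $c>2/\log2$.

## 4. The functionals $L_{f,g}$ and the proof of the criterion

To turn a failure of weak\* approximation into a bad $f$, we need to know that every relevant functional on $H^\infty$ comes from a pair of vectors of $K_B$.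

**Lemma 2.** (i) For $f,g\in K_B$, the functional $L_{f,g}(\varphi):=(\varphi g,f)$ is weak\* continuous, vanishes on $BH^\infty$, and
$$L_{f,g}(B_n)=\overline{(\lambda_nk_n,g)}=\overline{\lambda_n}\,g(a_n),\qquad L_{f,g}(1)=\overline{(f,g)}.\tag{3}$$
(ii) Every weak\* continuous linear $L$ on $H^\infty$ with $L(BH^\infty)=0$ equals $L_{f,g}$ for some $f,g\in K_B$.
(iii) If such an $L$ satisfies $L(B_n)=0$ for all $n$, then $L=0$.

*Proof.* (i) We have $L_{f,g}(\varphi)=\int\varphi\,g\bar f\,d\mathbf m$ with $g\bar f\in L^1$, so $L_{f,g}$ is weak\* continuous. It kills $BH^\infty$ because $f\perp BH^2$. Also $L_{f,g}(\varphi)=\overline{(f,\varphi g)}=\overline{(T_\varphi f,g)}$, and (2) with $(k_n,g)=\overline{g(a_n)}$ gives the first formula in (3). The second is clear.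

(ii) Write $L(\varphi)=\int\varphi\psi\,d\mathbf m$ with $\psi\in L^1$. For $j\ge0$, $\int z^jB\psi\,d\mathbf m=L(z^jB)=0$, so $B\psi\in H^1_0$ by fact 2, that is,
$$\psi=\bar B\,zF,\qquad F\in H^1.\tag{4}$$
Factor $F=F_1F_2$ with $F_i\in H^2$. Then
$$L(\varphi)=\int\varphi F_1\,\bar BzF_2\,d\mathbf m=(\varphi F_1,\;B\bar z\bar F_2).$$
Let $f$ be the orthogonal projection of $B\bar z\bar F_2$ to $H^2$. For $u\in H^2$, $(f,Bu)=(B\bar z\bar F_2,Bu)=\int\overline{zF_2u}\,d\mathbf m=0$, so $f\in K_B$; and $L(\varphi)=(\varphi F_1,f)$ because $\varphi F_1\in H^2$. Finally write $F_1=g+Bu$ with $g\in K_B$, $u\in H^2$. As $(\varphi Bu,f)=0$, we get $L(\varphi)=(\varphi g,f)$.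

(iii) With $F$ as in (4), and since $\frac z{z-a_n}=\frac1{1-a_n\bar z}=\sum_{j\ge0}a_n^j\bar z^j$ on $\mathbb{T}$,
$$L(B_n)=\frac1{B'(a_n)}\int\frac{zF}{z-a_n}\,d\mathbf m=\frac{F(a_n)}{B'(a_n)} .$$
If all these vanish, then $F\in BH^1$ by fact 1, so $\psi=\bar BzF\in zH^1=H^1_0$ and $L=0$. $\square$

**Complex coefficients.** If $g\in K_B$ and $(\lambda_nk_n,g)=0$ for all $n$, then $L_{f,g}(B_n)=0$ for all $n$, so $L_{f,g}=0$ and $(f,g)=\overline{L_{f,g}(1)}=0$. Hence $f$ is always in the closed *complex* span of $\{\lambda_nk_n\}$.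

*Proof of Theorem 1.*

**Step 1: (a) $\Leftrightarrow$ (b).** The purpose is to translate badness of $f$ into a witness. Work in the real Hilbert space $K_B$ with inner product $\operatorname{Re}(\cdot,\cdot)$. There $f\notin V_f$ iff some $g_0\in K_B$ has $\operatorname{Re}(\lambda_nk_n,g_0)=0$ for all $n$ and $\operatorname{Re}(f,g_0)\ne0$. Put $g=ig_0$; then $(u,g)=-i(u,g_0)$, so $\operatorname{Re}(u,g_0)=0$ iff $(u,g)\in\mathbb{R}$. Thus $f$ is bad iff
$$\exists\, g\in K_B:\quad(\lambda_nk_n,g)\in\mathbb{R}\ \text{ for all }n,\qquad(f,g)\notin\mathbb{R}.\tag{5}$$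
By Lemma 2(i), (5) says exactly that $L_{f,g}$ is a witness. So a bad $f$ produces a witness. By Lemma 2(ii), every witness is an $L_{f,g}$ with $f,g\in K_B$, and then $f$ is bad.

**Step 2: (b) $\Leftrightarrow$ (c).** The purpose is to pass from witnesses to separation of $1$ from $X$. By Hahn–Banach, $1\notin\operatorname{clos}_{w*}X$ iff there is a weak\* continuous $\mathbb{R}$-linear $M:H^\infty\to\mathbb{R}$ with $M|_X=0$ and $M(1)\ne0$. Given $M$, put $L(\varphi)=M(i\varphi)+iM(\varphi)$. Then $L(i\varphi)=-M(\varphi)+iM(i\varphi)=iL(\varphi)$, so $L$ is $\mathbb{C}$-linear; it is weak\* continuous and $\operatorname{Im}L=M$. It vanishes on $BH^\infty$, because $BH^\infty$ is a complex space contained in $X$; it is real at $B_n$ because $M(B_n)=0$; and $\operatorname{Im}L(1)=M(1)\ne0$. So $L$ is a witness. Conversely, if $L$ is a witness, then $M=\operatorname{Im}L$ vanishes on $X$ and $M(1)\ne0$.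

**Step 3: (c) $\Leftrightarrow$ (d).** The purpose is to see that reaching $1$ means reaching all of $Y$. Since $1\in Y$, (d) implies (c). Assume (c) and let $\varphi\in Y$. The function $\varphi B_n-\varphi(a_n)B_n$ vanishes on $A$, hence is in $BH^\infty$; as $\varphi(a_n)$ is real, $\varphi X\subset X$. Multiplication by $\varphi$ is weak\* continuous, since $\langle\varphi\chi,[\psi]\rangle=\langle\chi,[\varphi\psi]\rangle$. So $\varphi=\varphi\cdot1\in\operatorname{clos}_{w*}X$. Also $\operatorname{clos}_{w*}X\subset Y$ because $Y$ is weak\* closed. $\square$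

## 5. Zeros on a geodesic, and enlarging a zero set

We use the criterion for two more tests. They prove parts 2 and 3 of Theorem 3; the interpolating case of part 3 was done in Section 2.

**Zeros on a geodesic.** Let $\sigma$ be the anticonformal involution of $\mathbb{D}$ that fixes the geodesic pointwise; for the real diameter, $\sigma(z)=\bar z$. For $\varphi\in H^\infty$ put $\varphi^\flat=\overline{\varphi\circ\sigma}\in H^\infty$, and for a functional $L$ put $L^\flat(\varphi)=\overline{L(\varphi^\flat)}$. We show that there is no witness. Let $L$ be weak\* continuous with $L(BH^\infty)=0$ and $L(B_n)\in\mathbb{R}$ for all $n$; the aim is $L(1)\in\mathbb{R}$.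

The functional $L^\flat$ is $\mathbb{C}$-linear, since two conjugations cancel. It is weak\* continuous: if $L(\varphi)=\int\varphi\psi\,d\mathbf m$, a change of variables on $\mathbb{T}$ gives
$$L^\flat(\varphi)=\int(\varphi\circ\sigma)\,\bar\psi\,d\mathbf m=\int\varphi\cdot(\bar\psi\circ\sigma)\,|\sigma'|\,d\mathbf m,$$
where $|\sigma'|$ is the (bounded) factor by which $\sigma$ changes arc length. It kills $BH^\infty$, because $(Bh)^\flat$ vanishes on $A=\sigma(A)$, so it is in $BH^\infty$. Since $B_n^\flat(a_m)=\overline{B_n(a_m)}=\delta_{mn}$, we have $B_n^\flat-B_n\in BH^\infty$ and $L^\flat(B_n)=\overline{L(B_n)}=L(B_n)$. Lemma 2(iii), applied to $L-L^\flat$, gives $L=L^\flat$. Therefore $L(1)=\overline{L(1)}$, and (b) of Theorem 1 holds. $\square$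

**Enlarging the zero set.** Let $A\subset A'$, let $L$ be a witness against $B=B_A$, let $\widetilde B$ be the product with zero set $A'$, and let $\widetilde B_a$ $(a\in A')$ be its functions, so that $\widetilde B_a(a')=\delta_{aa'}$ on $A'$. Then $\widetilde BH^\infty\subset BH^\infty$, so $L(\widetilde BH^\infty)=0$. If $a=a_n\in A$, then $\widetilde B_a-B_n$ vanishes on $A$, so it is in $BH^\infty$ and $L(\widetilde B_a)=L(B_n)\in\mathbb{R}$. If $a\in A'\setminus A$, then $\widetilde B_a$ vanishes on $A$ and $L(\widetilde B_a)=0$. Still $L(1)\notin\mathbb{R}$, so $L$ is a witness against $\widetilde B$. $\square$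

## 6. Functions that are real at $N$ equally spaced points of a circle

To find a bad $B$ we need zeros for which $Y$ is rigid. A holomorphic function that is real on a whole circle inside $\mathbb{D}$ is constant: its imaginary part is harmonic and zero on the circle. A circle cannot be part of a zero set, but $N$ equally spaced points can, and for bounded functions they imitate the circle with an exponentially small error.

**Lemma 3.** Let $\varphi\in H^\infty$, $\|\varphi\|_\infty\le1$, $r=\frac18$, and suppose $\varphi(r\omega^j)\in\mathbb{R}$ for $0\le j<N$, where $\omega=e^{2\pi i/N}$. Then $|\varphi(z)-\varphi(0)|\le8\cdot2^{-N/2}$ for $|z|\le\frac12$.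

The rate is the right one: for even $N$, $\varphi(z)=z^{N/2}$ takes the real values $(-1)^jr^{N/2}$ at $r\omega^j$, and $|\varphi(\frac12)-\varphi(0)|=2^{-N/2}$.

*Proof.* If $N=1$, the left side is at most $2<8\cdot2^{-1/2}$. Let $N\ge2$ and $\varphi=\sum c_mz^m$, so $|c_m|\le1$.

**Step 1: bound $c_p$ for $p$ up to $N/2$.** Reality of the data ties the coefficient of index $p$ to that of index $N-p$. For $1\le p\le N-1$ put
$$\hat s(p)=\frac1N\sum_{j=0}^{N-1}\varphi(r\omega^j)\omega^{-jp}=\sum_{l\ge0}c_{p+lN}r^{p+lN};$$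
the second equality holds since averaging $\omega^{j(m-p)}$ over $j$ gives $1$ if $m\equiv p$ mod $N$ and $0$ otherwise. As the values are real, $\overline{\hat s(N-p)}=\frac1N\sum_j\varphi(r\omega^j)\omega^{j(N-p)}=\hat s(p)$. Hence
$$|c_p|r^p\le|\hat s(p)|+\sum_{l\ge1}r^{p+lN}=|\hat s(N-p)|+\sum_{l\ge1}r^{p+lN}\le\frac{r^{N-p}+r^{N+p}}{1-r^N}\le3r^{N-p},$$
so $|c_p|\le3r^{N-2p}$.

**Step 2: sum the series.** We use Step 1 up to the middle index and $|c_p|\le1$ beyond it. Let $K=\lfloor N/2\rfloor\le N-1$. For $p=K-q$ with $1\le p\le K$ we have $N-2p\ge2q$, so $|c_p|\le3r^{2q}$. For $|z|\le\frac12$,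
$$|\varphi(z)-\varphi(0)|\le3\sum_{q\ge0}r^{2q}2^{q-K}+\sum_{p>K}2^{-p}=\left(3\cdot\frac{32}{31}+1\right)2^{-K}\le5\cdot2^{-K}.$$
Since $K\ge\frac{N-1}2$, this is at most $5\sqrt2\cdot2^{-N/2}\le8\cdot2^{-N/2}$. $\square$

## 7. Proof of Theorem 2: chaining the circles, and a functional on $H^\infty$

Let $A$ be as in the model family, with $\sum_k2^{-N_k/2}<\infty$; in particular $N_k\to\infty$. Recall that $\rho$ is invariant under disc automorphisms and satisfies the triangle inequality, and that $\rho(\tau_k(w),\alpha_k)=|w|$.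

**Step 1: $A$ is an admissible zero set.** With $s=2^{-k}\le\frac12$,
$$\rho(\alpha_k,\alpha_{k+1})=\frac{s/2}{3s/2-s^2/2}=\frac1{3-2^{-k}}\in\left(\tfrac13,\tfrac12\right).$$
For $0\le x<1$ the quantity $\frac{y-x}{1-xy}$ increases with $y\in[x,1)$, so $\rho(\alpha_k,\alpha_l)>\frac13$ for all $k\ne l$. Two circles $\rho(z,\alpha_k)=\frac18$, $\rho(z,\alpha_l)=\frac18$ cannot meet, since $\frac18+\frac18<\frac13$. Hence the points of $A$ are distinct. Also $0\notin A$, since $\rho(0,\alpha_k)=\alpha_k\ge\frac12$. Finally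
$$1-\tau_k(u)=\frac{(1-\alpha_k)(1-u)}{1+\alpha_ku}=2^{-k}\,\frac{1-u}{1+\alpha_ku},\tag{6}$$
so for $a\in A_k$ we have $1-|a|\le|1-a|\le2^{-k}\cdot\frac{9/8}{7/8}\le2\cdot2^{-k}$, and $\sum_{a\in A}(1-|a|)\le2\sum N_k2^{-k}<\infty$.

**Step 2: functions in $Y$ are almost constant near each $\alpha_k$.** For $\varphi\in Y$ the function $\varphi\circ\tau_k$ is real at the $N_k$ points $re^{2\pi ij/N_k}$. Lemma 3, after scaling by $\|\varphi\|=\|\varphi\|_\infty$, gives
$$|\varphi(z)-\varphi(\alpha_k)|\le8\cdot2^{-N_k/2}\|\varphi\|\quad\text{if }\rho(z,\alpha_k)\le\tfrac12 .\tag{7}$$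
This applies to $z=\alpha_{k+1}$ and to $z\in A_k$. So for $\varphi\in Y$ the numbers $\varphi(\alpha_k)$ have summable increments and converge. If $\varphi\in X$, then $\varphi$ vanishes on $A_k$ for all large $k$, and (7) with $z\in A_k$ gives
$$\varphi(\alpha_k)\to0\qquad(\varphi\in X).\tag{8}$$
For $\varphi=1$ the limit is $1$. The quantity that separates $1$ from $X$ is $\lim_k\operatorname{Re}\varphi(\alpha_k)$.

**What this proves at once, and what it does not.** By (7) and (8), $|\varphi(\alpha_m)|\le8\|\varphi\|\sum_{k\ge m}2^{-N_k/2}$ for $\varphi\in X$. If $\varphi_\iota\in X$ with $\|\varphi_\iota\|\le R$ tended weak\* to $1$, evaluation at $\alpha_m$ would give $1\le8R\sum_{k\ge m}2^{-N_k/2}$ for every $m$, which is false for large $m$. So bounded multipliers never reach $1$. But a weak\* convergent net need not be bounded: every weak\* neighborhood of $0$ in $H^\infty$ contains a nonzero linear subspace, hence elements of arbitrarily large norm. To exclude all nets we need a functional that is weak\* continuous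 on $H^\infty$ and equals $\lim_k\operatorname{Re}\varphi(\alpha_k)$ on $Y$. The telescoping series $\delta_{\alpha_1}+\sum_k(\delta_{\alpha_{k+1}}-\delta_{\alpha_k})$ does not supply it directly. Its terms are small on $Y$ but not small in the norm of $E$: a single evaluation at $\varphi(z)=\frac{z-\alpha_k}{1-\alpha_kz}$ shows $\|\delta_{\alpha_{k+1}}-\delta_{\alpha_k}\|\ge\frac13$. The remedy is to change each term by an element of $E$ that is invisible on $Y$.

**Step 3: correct each term.** Regard $E=L^1/H^1_0$ as a real Banach space. Its real dual is $H^\infty$ under the pairing $\operatorname{Re}\langle\varphi,e\rangle$, with the same norm. Let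
$$W=\operatorname{span}_{\mathbb{R}}\{i\delta_{a}:a\in A\}\subset E .$$
Since $\operatorname{Re}\langle\varphi,i\delta_a\rangle=-\operatorname{Im}\varphi(a)$, the annihilator of $W$ in $H^\infty$ is exactly $Y$. Put $e_k=\delta_{\alpha_{k+1}}-\delta_{\alpha_k}$. By the Hahn–Banach distance formula and (7),
$$\operatorname{dist}(e_k,W)=\sup\{\operatorname{Re}\langle\varphi,e_k\rangle:\varphi\in Y,\ \|\varphi\|\le1\}\le8\cdot2^{-N_k/2}.$$
So there is $y_k\in W$ with $\|e_k-y_k\|\le9\cdot2^{-N_k/2}$, and
$$\operatorname{Re}\langle\varphi,y_k\rangle=0\qquad(\varphi\in Y).$$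

**Step 4: the separating functional.** As $\sum2^{-N_k/2}<\infty$, the series
$$e=\delta_{\alpha_1}+\sum_{k\ge1}(e_k-y_k)$$
converges in the norm of $E$. Let $M(\varphi)=\operatorname{Re}\langle\varphi,e\rangle$. It is $\mathbb{R}$-linear and weak\* continuous on $H^\infty$. For $\varphi\in Y$ the $y_k$ drop out and
$$M(\varphi)=\operatorname{Re}\varphi(\alpha_1)+\sum_k\operatorname{Re}\big(\varphi(\alpha_{k+1})-\varphi(\alpha_k)\big)=\lim_k\operatorname{Re}\varphi(\alpha_k).$$
So $M(1)=1$, and $M(\varphi)=0$ for $\varphi\in X$ by (8). Hence $1\notin\operatorname{clos}_{w*}X$, and $B$ is bad by Theorem 1. $\square$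

The corresponding witness is $L(\varphi)=M(i\varphi)+iM(\varphi)=i\langle\varphi,e\rangle$, and factoring it as in Lemma 2(ii) produces a bad $f$.

## 8. The set of bad $f$

Here is the proof of part 1 of Theorem 3. Let $B$ be bad.

**Step 1: the bad set is dense.** We show that adding a finite sum of kernels to a bad $f$ keeps it bad. Let $f$ be bad, with $g$ as in (5), and let $p=\sum_{n\in S}c_nk_n$ with $S$ finite and $c_n\in\mathbb{C}$. By (1), $\lambda_n(f+p)=\lambda_n(f)$ for $n\notin S$. The coefficients with $n\in S$ do change, so we make $g$ vanish there: put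
$$g'=g-\sum_{n\in S}g(a_n)B_n\in K_B .$$
Then $g'(a_n)=0$ for $n\in S$ and $g'(a_n)=g(a_n)$ otherwise. Hence $(\lambda_n(f+p)k_n,g')=\lambda_n(f+p)\overline{g'(a_n)}$ is $0$ for $n\in S$ and equals $\lambda_n(f)\overline{g(a_n)}\in\mathbb{R}$ for $n\notin S$. Moreover $(p,g')=\sum_{n\in S}c_n\overline{g'(a_n)}=0$ and
$$(f,g')=(f,g)-\sum_{n\in S}\lambda_n(f)\overline{g(a_n)},$$
where the sum is real. So $(f+p,g')\notin\mathbb{R}$, and $f+p$ is bad. Since $\operatorname{span}_{\mathbb{C}}\{k_n\}$ is dense in $K_B$, the functions $f+p$ are dense.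

**Step 2: the bad set is an $F_\sigma$ of first category.** The good set equals
$$\bigcap_{j\ge1}\ \bigcup_c\Big\{f\in K_B:\Big\|f-\sum_nc_n\lambda_n(f)k_n\Big\|<\tfrac1j\Big\},$$
with $c$ ranging over finitely supported real sequences. Each $\lambda_n$ is continuous in $f$, so this is a $G_\delta$. It contains the dense set $\operatorname{span}_{\mathbb{C}}\{k_n\}$ (finite sums, Section 1). So each of the open sets being intersected is dense, and the bad set is a countable union of closed sets with empty interior.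

**Step 3: a bad $f$ with all $\lambda_n\ne0$.** The purpose is to move a witness off the value $0$ at every $B_n$. Let $L$ be a witness. Choose real $\epsilon_n$ with $\sum|\epsilon_n|<\infty$ and $L(B_n)+\epsilon_n\ne0$ for all $n$. As $\|\delta_{a_n}\|=1$ in $E$, the functional $L'=L+\sum_n\epsilon_n\delta_{a_n}$ is weak\* continuous. It vanishes on $BH^\infty$, $L'(B_n)=L(B_n)+\epsilon_n$ is real and nonzero, and $L'(1)=L(1)+\sum\epsilon_n\notin\mathbb{R}$. So $L'$ is a witness, and $L'=L_{f,g}$ by Lemma 2(ii). By Step 1 of the proof of Theorem 1, $f$ is bad; by (3), $\overline{\lambda_n(f)}\,g(a_n)=L'(B_n)\ne0$, so $\lambda_n(f)\ne0$ for every $n$. $\square$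

In particular, for $N_k=2k$ there is $f\in K_B$ with all $\lambda_n\ne0$ that is not in the closed real span of $\{\lambda_nk_n\}$.

## 9. Few points per circle: real cutoffs and a $\bar\partial$-correction

We now prove part 4 of Theorem 3. In the model family, (7) says that a function of $Y$ can change by at most about $2^{-N_k/2}\|\varphi\|$ in passing $\alpha_k$. If the $N_k$ are small enough, many small changes may add up to a drop from $1$ to $0$ with bounded norm. We build such functions by starting from a smooth real cutoff and correcting it to be holomorphic without changing its values on $A$.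

**Definition (Carleson measure).** A positive measure $\nu$ on $\mathbb{D}$ is *Carleson* with constant $c$ if $\nu(Q)\le ch$ for every box $Q=\{\varrho e^{it}:1-h\le\varrho<1,\ |t-t_0|\le h/2\}$, $0<h\le1$.

By the Carleson embedding theorem for $H^1$ (Garnett, *Bounded Analytic Functions*), $\int|F|\,d\nu\le C'\|F\|_{H^1}$ with $C'$ depending only on $c$. The example we need is $d\nu=dA/|1-z|$, where $dA$ is area. A box $Q$ has area at most $h^2$. Let $D$ be the disc about $1$ with the area of $Q$; its radius is $R\le h/\sqrt\pi$. Since $|1-z|^{-1}\ge1/R$ on $D$ and $\le1/R$ off $D$, and $Q\setminus D$, $D\setminus Q$ have equal area,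
$$\int_Q\frac{dA}{|1-z|}\le\int_D\frac{dA}{|1-z|}=2\pi R\le2\sqrt\pi\,h.\tag{9}$$

**Lemma 4.** Suppose there are real-valued $\psi_m\in C^2(\mathbb{D})$, $0\le\psi_m\le1$, constant near each $a_n$, zero at all but finitely many $a_n$, with $\psi_m(a_n)\to1$ for each $n$. Suppose $\mu_m=\bar\partial\psi_m/B$ (set to $0$ where $\bar\partial\psi_m=0$) is bounded on $\mathbb{D}$ for each $m$, and the measures $|\mu_m|\,dA$ are Carleson with uniformly bounded constants. Then $B$ is good.

*Proof.* We look for $\varphi_m\in X$ as in Lemma 1. Drop the index $m$.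

**Step 1: solve $\bar\partial v=\mu$.** The function $\mu$ is in $C^1(\mathbb{D})$: near a zero of $B$ it is $0$, and elsewhere it is a quotient of $C^1$ functions. Put
$$v(z)=\frac1\pi\int_{\mathbb{D}}\frac{\mu(\zeta)}{z-\zeta}\,dA(\zeta).$$
As $\mu$ is bounded, with bounded support, and $1/z$ is locally integrable, $v$ is continuous on $\mathbb{C}$. On a disc $D'$ with closure in $\mathbb{D}$, split $\mu=\chi\mu+(1-\chi)\mu$, where $\chi\in C^\infty_c(\mathbb{D})$ equals $1$ near the closure of $D'$. The first part contributes a $C^1$ function with $\bar\partial$-derivative $\chi\mu$ (Cauchy–Pompeiu formula), the second a holomorphic function on $D'$. So $v\in C^1(\mathbb{D})$ and $\bar\partial v=\mu$ there.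

**Step 2: make the solution bounded on $\mathbb{T}$ independently of $m$.** Since $H^\infty$ is the annihilator of $zH^1$,
$$\operatorname{dist}_{L^\infty(\mathbb{T})}(v,H^\infty)=\sup\Big\{\Big|\int vzF\,d\mathbf m\Big|:\|F\|_{H^1}\le1\Big\}.$$
By $d\mathbf m=\frac{dz}{2\pi iz}$, Fubini's theorem (legitimate since $\int_{\mathbb{D}}\frac{dA(\zeta)}{|z-\zeta|}$ is bounded in $z$) and Cauchy's formula,
$$\int vzF\,d\mathbf m=\frac1{2\pi i}\int_{\mathbb{T}}vF\,dz=\frac1\pi\int_{\mathbb{D}}\mu F\,dA .$$
By the Carleson embedding theorem this is bounded by a constant $C_0$ independent of $m$. The distance is attained, so there is $w\in H^\infty$ with $\|v-w\|_{L^\infty(\mathbb{T})}\le C_0$.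

**Step 3: correct the cutoff.** Let $\varphi=\psi-B(v-w)$. It is bounded on $\mathbb{D}$, and $\bar\partial\varphi=\bar\partial\psi-B\mu=0$, so $\varphi\in H^\infty$. Its boundary values have modulus at most $1+C_0$ a.e., because $0\le\psi\le1$ and $|B(v-w)|$ has radial limits at most $C_0$ a.e. Hence $\|\varphi\|_\infty\le1+C_0$. Moreover $\varphi(a_n)=\psi(a_n)\in\mathbb{R}$, which is $0$ for all but finitely many $n$, so $\varphi\in X$. Restoring $m$: $\varphi_m\in X$ is a bounded sequence with $\varphi_m(a_n)=\psi_m(a_n)\to1$, and Lemma 1 applies. $\square$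

*Proof of Theorem 3, part 4.*

**Step 1: a lower bound for $|B|$ between consecutive circles.** The cutoffs will vary only where we control $1/B$. Let
$$S_k=\{z\in\mathbb{D}:0.66\le2^k|1-z|\le0.75\}.$$
These sets are disjoint, since $0.75\cdot2^{-k-1}<0.66\cdot2^{-k}$. By (6), every $a\in A_j$ satisfies
$$\tfrac79\le2^j|1-a|\le\tfrac97.\tag{10}$$
Let $z\in S_k$, $a\in A_j$, $x=|1-z|$, $y=|1-a|$. If $j\le k$, then $y/x\ge\frac{7/9}{0.75}=\frac{28}{27}$. If $j\ge k+1$, then $y\le\frac9{14}2^{-k}$ and $x/y\ge0.66\cdot\frac{14}9>1.026$. So $\max(x,y)\ge1.026\min(x,y)$ in all cases; in particular no point of $A$ is in any $S_k$.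

From $|z-a|\ge|x-y|$ and $|1-\bar az|\le|1-\bar a|+|a||1-z|\le x+y$,
$$\rho(z,a)\ge\frac{|x-y|}{x+y}\ge\frac{0.026}{2.026}\ge\frac1{80}.$$
Also $|1-\bar az|\ge|z-a|\ge|x-y|\ge\frac1{40}\max(x,y)$. With $1-|z|^2\le2x$ and $1-|a|^2\le2y$,
$$1-\rho(z,a)^2=\frac{(1-|z|^2)(1-|a|^2)}{|1-\bar az|^2}\le\frac{4xy}{40^{-2}\max(x,y)^2}=6400\,\frac{\min(x,y)}{\max(x,y)}\le C_12^{-|j-k|};$$
the last inequality holds with $C_1=12800$, because $x/y\le\frac{0.75}{7/9}2^{j-k}\le2\cdot2^{j-k}$ and $y/x\le\frac{9/7}{0.66}2^{k-j}\le2\cdot2^{k-j}$. Finally $\log\frac1t\le\frac{1-t}t$ with $t=\rho^2\ge\frac1{6400}$ gives $\log\frac1\rho\le3200(1-\rho^2)$. Summing $\log\frac1{\rho(z,a)}$ over $a\in A$, with $N_j$ points in $A_j$, we get with an absolute constant $C$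
$$|B(z)|=\prod_{a\in A}\rho(z,a)\ge e^{-CN_k^*},\qquad z\in S_k.\tag{11}$$
Here $N_k^*<\infty$, since $\sum N_j2^{-j}<\infty$.

**Step 2: the cutoffs.** Assume $\sum_ke^{-CN_k^*}=\infty$. We let $\psi_m$ drop by $p_k\le e^{-CN_k^*}$ across $S_k$, so that the drop pays for $1/B$. Given $m$, choose $K>m$ with $\Sigma:=\sum_{k=m}^{K-1}e^{-CN_k^*}\ge1$, and put $p_k=e^{-CN_k^*}/\Sigma$ for $m\le k<K$. Then $\sum p_k=1$ and $p_k\le e^{-CN_k^*}$. Fix $\theta\in C^\infty(\mathbb{R})$ with $0\le\theta\le1$, $\theta(s)=1$ for $s\le0.66$, $\theta(s)=0$ for $s\ge0.75$, and let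
$$\psi_m(z)=1-\sum_{k=m}^{K-1}p_k\,\theta(2^k|1-z|).$$
This is real and smooth on $\mathbb{D}$, with values in $[0,1]$, and locally constant off $\bigcup_{m\le k<K}S_k$, hence near each point of $A$.

**Step 3: values on $A$.** Use (10). If $a\in A_j$ with $j\le m$, then $2^k|1-a|\ge\frac79>0.75$ for $k\ge m$, so $\psi_m(a)=1$. If $a\in A_j$ with $j\ge K$, then $2^k|1-a|\le\frac9{14}<0.66$ for $k\le K-1$, so $\psi_m(a)=1-\sum p_k=0$. Hence $\psi_m$ is zero at all but finitely many points of $A$, and $\psi_m(a)\to1$ for each $a\in A$.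

**Step 4: the Carleson bound.** On $S_k$, $m\le k<K$, since $|\bar\partial|1-z||=\frac12$ and $2^k\le0.75/|1-z|$, we have $|\bar\partial\psi_m|\le C_3p_k/|1-z|$ with $C_3=\max|\theta'|$. By (11) and $p_k\le e^{-CN_k^*}$,
$$|\mu_m|=\frac{|\bar\partial\psi_m|}{|B|}\le\frac{C_3}{|1-z|}.$$
Off $\bigcup_{m\le k<K}S_k$ we have $\mu_m=0$, so $\mu_m$ is bounded for each $m$. By (9), the measures $|\mu_m|\,dA$ are Carleson with constants bounded uniformly in $m$. Lemma 4 shows that $B$ is good.

**Step 5: the logarithmic case.** Let $N_k=\lceil c\log(k+1)\rceil$, $c>0$; these are integers $\ge1$ with $\sum N_k2^{-k}<\infty$. From $j+1\le(k+1)+|j-k|\le(k+1)(1+|j-k|)$, $N_j\le1+c\log(j+1)$ and $\sum_j2^{-|j-k|}\le3$,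
$$N_k^*\le3+3c\log(k+1)+cC_5,\qquad C_5=\sum_{d\in\mathbb{Z}}2^{-|d|}\log(1+|d|).$$
So $e^{-CN_k^*}\ge e^{-C(3+cC_5)}(k+1)^{-3Cc}$, whose sum diverges when $3Cc\le1$; then $B$ is good. If $c>2/\log2$, then $\sum_k2^{-N_k/2}\le\sum_k(k+1)^{-c(\log2)/2}<\infty$, and $B$ is bad by Theorem 2. $\square$
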